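\title{Nearly round plane sections of convex bodies:\\ sharp constants in every dimension}

\begin{abstract}
Let $K$ be a convex body in $\mathbb{R}^n$, $n\ge 3$, and let $O$ be an interior point of $K$. We prove that some two-dimensional section of $K$ through $O$ lies between two concentric disks whose radii have ratio $\sec\frac{\pi}{n}$. If the common center must be $O$, the optimal ratio is $\sec\frac{\pi}{n-1}$, and for bodies symmetric about $O$ it is $\sec\frac{\pi}{2(n-1)}$. All three constants are sharp, and the same constants are sharp for homothetic ellipses in $\mathbb{R}^{n-1}$. The lower bounds come from polytopes and long cylinders over them. For the upper bounds we place a probability measure on the points where a section touches its enclosing circle, and use a Chern class computation on the Grassmannian of oriented planes to find a section for which $n-2$ prescribed trigonometric moments of such a measure vanish.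
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{convex body} in $\mathbb{R}^n$ is a compact convex set with nonempty interior. For an ellipsoid $E$ with center $c$ (in particular for a ball) and $\lambda>0$, let $E^{\lambda}=c+\lambda(E-c)$ be the homothetic copy of $E$ with the same center. We ask how round a section of an arbitrary convex body through a given interior point can be made by choosing the cutting plane well.

Let $\varepsilon_1(n,k)$ be the least $\varepsilon>0$ with the following property: for every convex body $K\subset\mathbb{R}^n$ and every interior point $O$ of $K$ there are a $k$-dimensional affine subspace $P\ni O$ and a $k$-dimensional ball $E\subset P$ such that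
\begin{equation}\label{eq:squeeze}
E\subset P\cap K\subset E^{1+\varepsilon}.
\end{equation}
If no finite $\varepsilon$ has this property, put $\varepsilon_1(n,k)=+\infty$. The variants are defined in the same way, with these changes:
\begin{itemize}
\item $\varepsilon_2(n,k)$: $E$ is allowed to be any $k$-dimensional ellipsoid;
\item $\varepsilon_3(n,k)$, $\varepsilon_4(n,k)$: as $\varepsilon_1(n,k)$, $\varepsilon_2(n,k)$, but the center of $E$ must be $O$;
\item $\varepsilon_i^*(n,k)$: as $\varepsilon_i(n,k)$, but only bodies $K$ that are centrally symmetric about $O$ are considered.
\end{itemize}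
Thus $1+\varepsilon_i(n,k)$ is the ratio that the best section of the worst body achieves. For symmetric bodies the center may always be moved to $O$, so $\varepsilon_1^*=\varepsilon_3^*$ and $\varepsilon_2^*=\varepsilon_4^*$. Indeed, take $O=0$, $Q=P\cap K=-Q$ and $E=c+B$ with $B=-B$. If $c+B\subset Q\subset c+\lambda B$, then also $-c+B\subset Q\subset -c+\lambda B$, and averaging gives $B\subset Q\subset\lambda B$.

This paper determines the case $k=2$. We use the convention $\sec\frac{\pi}{2}=+\infty$.

\begin{theorem}\label{thm:main}
For every $n\ge 3$,
\begin{align}
\varepsilon_1(n,2)&=\varepsilon_2(n-1,2)=\sec\frac{\pi}{n}-1,\tag{F}\\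
\varepsilon_3(n,2)&=\varepsilon_4(n-1,2)=\sec\frac{\pi}{n-1}-1,\tag{O}\\
\varepsilon_3^*(n,2)&=\varepsilon_4^*(n-1,2)=\sec\frac{\pi}{2(n-1)}-1.\tag{S}
\end{align}
\end{theorem}

The labels name the three \emph{settings}: (F) free center, (O) center at $O$, (S) symmetric body and center at $O$. In each setting the constant is $\sec\frac{\pi}{m}-1$, where
\begin{equation}\label{eq:m}
m=n\ \text{ in (F)},\qquad m=n-1\ \text{ in (O)},\qquad m=2(n-1)\ \text{ in (S)}.
\end{equation}
Theorem~\ref{thm:main} was posed as a conjecture in \cite{source}. The following partial results are known: all three lines for $n=3$; the value $\varepsilon_2(3,2)=\sqrt2-1$; and the first equality in each of (O) and (S) when $n-1$ is an odd prime. The proof below treats all $n\ge3$ at once and does not use these cases.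

\subsection*{Why these numbers}
The circumradius of a regular $m$-gon is $\sec\frac{\pi}{m}$ times its inradius, and no convex polygon with at most $m$ sides fits between $E$ and $E^{\lambda}$ with a smaller $\lambda$ (Lemma~\ref{lem:polygon}). So polytopes with few facets are the natural candidates for the worst bodies. Plane sections of a simplex in $\mathbb{R}^{n-1}$ have at most $n$ sides and those of a cube at most $2(n-1)$. If $O$ lies very close to a vertex of the simplex, ellipses centered at $O$ cannot reach the opposite facet, and only $n-1$ facets count. These are the values \eqref{eq:m}. For $n=3$ the ellipse problem lives in the plane, where there is no section to choose: the triangle gives the ratio $2$, the square gives $\sqrt2$, and a point near a vertex of a triangle gives arbitrarily large ratios.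

The shift from $n-1$ to $n$ comes from cylinders: projecting a section of $K'\times\mathbb{R}$ along the axis gives a section of $K'$ and turns disks into ellipses. A count of parameters agrees with this. The planes through $O$ form a manifold of dimension $2(n-2)$ in $\mathbb{R}^n$ and of dimension $2(n-3)$ in $\mathbb{R}^{n-1}$, and the shape of an ellipse up to scaling accounts for the two missing parameters.

These examples give the lower bounds (Section~\ref{sec:lower}). The substance of the theorem is that no body is worse. We enclose each section in a disk and look at the points where it touches the circle. If the touching points leave no gap longer than $2\pi/m$, the section contains the concentric disk that is smaller by the factor $\cos\frac{\pi}{m}$. Section~\ref{sec:three} shows how topology forces this for symmetric bodies in $\mathbb{R}^3$. In general there are two ingredients. A probability measure on the circle whose moments of orders $1,\dots,m-1$ vanish has no long gap in its support (Section~\ref{sec:circle}). And any $n-2$ moments can be made to vanish by a choice of the plane (Section~\ref{sec:topology}). Section~\ref{sec:upper} combines them, for several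 bodies at once, and describes when the bound can be tight. Section~\ref{sec:proj} treats projections.

\subsection*{Conventions}
From now on $O=0$, so a \emph{plane} is a two-dimensional linear subspace. For a plane $P$ and $c\in P$, $D(c,r)$ is the closed disk in $P$ with center $c$ and radius $r$, and $S(P)$ is the unit circle of $P$. A finite $\lambda\ge1$ is \emph{admissible} for one of the quantities $\varepsilon_i$, $\varepsilon_i^*$ if the defining property holds with $1+\varepsilon=\lambda$.

\section{Lower bounds: polygons, polytopes and cylinders}\label{sec:lower}

\begin{lemma}\label{lem:polygon}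
Let $Q$ be a convex polygon with at most $m$ sides and let $E$ be an ellipse with $E\subset Q\subset E^{\lambda}$. Then $\lambda\ge\sec\frac{\pi}{m}$.
\end{lemma}

\begin{proof}
An affine map reduces to $E=D(0,1)$. The line through a side of $Q$ supports $Q\supset D(0,1)$, so its distance $\delta$ from $0$ is at least $1$. The side is contained in the chord that this line cuts from $D(0,\lambda)$, and the chord subtends at $0$ the angle $2\arccos(\delta/\lambda)\le2\arccos(1/\lambda)$. The angles subtended by the sides add up to $2\pi$. Hence $2\pi\le 2m\arccos(1/\lambda)$, that is, $1/\lambda\le\cos\frac{\pi}{m}$.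
\end{proof}

For $d\ge2$ and $T>0$ let
\[
\Delta_T=\Big\{x\in\mathbb{R}^d:\ x_i\ge-1\ (1\le i\le d),\ \ \sum_{i=1}^d x_i\le T\Big\}.
\]
This is a simplex with $0$ in its interior. When $T$ is large, $0$ is close to the vertex $(-1,\dots,-1)$ relative to the size of $\Delta_T$.

\begin{proposition}\label{prop:polytopes}
Let $d\ge2$ and $\lambda\ge1$. Let $K'\subset\mathbb{R}^d$ be one of the polytopes below, let $P\subset\mathbb{R}^d$ be a plane, and let $E\subset P$ be an ellipse with $E\subset P\cap K'\subset E^{\lambda}$.
\begin{enumerate}
\item[(F)] If $K'$ is a simplex with $0$ in its interior, then $\lambda\ge\sec\frac{\pi}{d+1}$.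
\item[(O)] If $K'=\Delta_T$ with $T>d\lambda$ and $E$ is centered at $0$, then $d\ge3$ and $\lambda\ge\sec\frac{\pi}{d}$.
\item[(S)] If $K'=[-1,1]^d$, then $\lambda\ge\sec\frac{\pi}{2d}$.
\end{enumerate}
\end{proposition}

\begin{proof}
A polytope is the intersection of the half-spaces defined by its facets. Since $0$ is interior to each half-space, each meets $P$ in a half-plane or in all of $P$. So $P\cap K'$ is a convex polygon, and different sides lie in different facets. A simplex has $d+1$ facets and a cube has $2d$, so (F) and (S) follow from Lemma~\ref{lem:polygon}.

In (O), $E=-E$ and $x_i\ge-1$ on $E$, so $|x_i|\le1$ on $E$. Therefore $\sum x_i\le d\lambda<T$ on $E^{\lambda}=\lambda E\supset P\cap K'$. No side of the polygon lies in the facet $\sum x_i=T$, and at most $d$ sides remain. A polygon has at least three sides, so $d\ge3$, and Lemma~\ref{lem:polygon} applies with $m=d$.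
\end{proof}

We now pass from ellipses in $\mathbb{R}^{n-1}$ to disks in $\mathbb{R}^n$. The infinite cylinder $K'\times\mathbb{R}$ is not compact, so it has to be truncated. The point of the next lemma is that a nearly round section is short and therefore does not meet the two caps. Let $\pi:\mathbb{R}^n\to\mathbb{R}^{n-1}$ forget the last coordinate.

\begin{lemma}\label{lem:cylinder}
Let $K'\subset\mathbb{R}^{n-1}$ be a convex body with $0$ in its interior, contained in the ball of radius $R$ about $0$. Let $\lambda\ge1$, $H>2\lambda R$ and $K=K'\times[-H,H]$. Suppose that $P\subset\mathbb{R}^n$ is a plane and $D=D(c,r)$ is a disk with $D\subset P\cap K\subset D^{\lambda}$. Then $\pi(P)$ is a plane, $E=\pi(D)$ is an ellipse with center $\pi(c)$, and $E\subset\pi(P)\cap K'\subset E^{\lambda}$.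
\end{lemma}

\begin{proof}
The plane $P$ meets the hyperplane $x_n=0$ in at least a line, so it contains a unit vector $w$ with $w_n=0$. For $x\in K$ we have $|\langle x,w\rangle|=|\langle \pi x,\pi w\rangle|\le R$. The points $c\pm rw$ lie in $K$, so $2r\le 2R$. Both $0$ and any $x\in P\cap K$ lie in the disk $D^\lambda$ of radius $\lambda r\le\lambda R$, so $|x|\le2\lambda R<H$. In particular no point of $P\cap K$ has $|x_n|=H$.

Suppose that some $x\in P\cap(K'\times\mathbb{R})$ had $|x_n|\ge H$. The segment $[0,x]$ lies in $P\cap(K'\times\mathbb{R})$ and contains a point with last coordinate $\pm H$. That point lies in $P\cap K$, which we have excluded. Hence $P\cap K=P\cap(K'\times\mathbb{R})$. This set is bounded, so $P$ does not contain the $x_n$-axis, and $\pi$ maps $P$ isomorphically onto the plane $\pi(P)$. It maps $P\cap(K'\times\mathbb{R})$ onto $\pi(P)\cap K'$, the disk $D$ onto an ellipse $E$ with center $\pi(c)$, and $D^\lambda$ onto $E^\lambda$.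
\end{proof}

The cylinder $K$ has $0$ in its interior, it is symmetric if $K'$ is, and $\pi(c)=0$ if $c=0$. So the lemma respects all three settings.

\begin{corollary}\label{cor:transfer}
If $\lambda$ is admissible for $\varepsilon_1(n,2)$, $\varepsilon_3(n,2)$ or $\varepsilon_3^*(n,2)$, then it is admissible for $\varepsilon_2(n-1,2)$, $\varepsilon_4(n-1,2)$ or $\varepsilon_4^*(n-1,2)$, respectively.
\end{corollary}

Whenever the constant of Theorem~\ref{thm:main} is finite, the lower bound is attained by a single body.

\begin{corollary}[extremal bodies]\label{cor:extremal}
Fix a setting, let $m$ be as in \eqref{eq:m}, assume $m\ge3$, and put $\lambda_0=\sec\frac{\pi}{m}$. Let $K'\subset\mathbb{R}^{n-1}$ be a simplex with $0$ in its interior in \textup{(F)}, the simplex $\Delta_T$ with $T>(n-1)\lambda_0$ in \textup{(O)}, and a cube centered at $0$ in \textup{(S)}. Let $K'$ lie in the ball of radius $R$ about $0$ and let $K=K'\times[-H,H]$ with $H>2\lambda_0R$. Then no plane section of $K'$ lies between $E$ and $E^\lambda$ for an ellipse $E$ and $\lambda<\lambda_0$, and no plane section of $K$ lies between $D$ and $D^\lambda$ for a disk $D$ and $\lambda<\lambda_0$, where $E$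 and $D$ are centered at $0$ in \textup{(O)} and \textup{(S)}.
\end{corollary}

\begin{proof}
If $\lambda<\lambda_0$, then $T>(n-1)\lambda$ and $H>2\lambda R$. So Proposition~\ref{prop:polytopes} with $d=n-1$ gives the claim for $K'$, and Lemma~\ref{lem:cylinder} reduces the claim for $K$ to it.
\end{proof}

In the remaining case, setting (O) with $n=3$, no single body is extremal: every body lies between two balls centered at $0$ and so has a finite ratio.

\section{The idea: symmetric bodies in $\mathbb{R}^3$}\label{sec:three}

Let $K=-K\subset\mathbb{R}^3$. Line (S) of Theorem~\ref{thm:main} promises a plane $P$ with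
\[
D(0,M/\sqrt2)\subset P\cap K\subset D(0,M).
\]
For each $P$ let $M(P)$ be the largest norm of a point of $P\cap K$, and let $A_P\subset S(P)$ be the set of unit vectors $u$ with $M(P)u\in K$. These are the directions of the longest diameters of the section, and $A_P=-A_P$. An oriented plane $P$ is the tangent plane of $S^2$ at its unit normal.

\emph{First attempt.} If every section had a unique longest diameter, these diameters would form a continuous field of tangent lines on $S^2$, because a limit of longest diameters is a longest diameter (Lemma~\ref{lem:contact}). There is no such field: $S^2$ is simply connected, so the lines could be oriented continuously, which contradicts the hairy ball theorem. Hence some section has two longest diameters. This is not enough, since two diameters at a small angle do not force the section to be fat.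

Nor can one repair the argument by choosing an average of the longest diameters continuously. Take an ellipsoid with semi-axes $a>b>c$ along $e_1,e_2,e_3$, and the planes spanned by $e_2$ and a unit vector $f\perp e_2$. The section has axes along $e_2$ and $f$, the first of half-length $b$ and the second of half-length varying continuously from $c$ to $a$. On one side of the circular section $A_P=\{\pm e_2\}$, on the other side $A_P=\{\pm f\}$, and at the circular section $A_P$ is the whole circle.

\emph{Second attempt.} We linearize. Fix an oriented orthonormal basis of $P$, write $u\in S(P)$ as $e^{i\theta}$, and let $C_P$ be the convex hull of $\{e^{2i\theta}:e^{i\theta}\in A_P\}$ in $\mathbb{C}$. Doubling the angle identifies $u$ with $-u$. Conversely a nonzero number $\rho e^{i\varphi}$ determines the line of direction $\varphi/2$ modulo $\pi$, and this line does not depend on the basis, because rotating the basis by $t$ replaces $\theta$ by $\theta-t$ and $\varphi$ by $\varphi-2t$. In the ellipsoid example, with basis $(e_2,f)$, the set $C_P$ is $\{1\}$ on one side, $\{-1\}$ on the other, and the unit disk in between.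

Suppose $0\notin C_P$ for all $P$. Then each $C_P$ lies in an open half-plane $\{\zeta:\operatorname{Re}(\bar v\zeta)>0\}$. The same $v$ serves for nearby planes, and for fixed $P$ the set of suitable $v$ is convex. So a partition of unity produces a continuous choice $v(P)\ne0$ (the details are in Proposition~\ref{prop:vanish}), hence a line field on $S^2$, which is impossible. We did not select a point \emph{of} $C_P$ continuously; we selected a functional that is positive \emph{on} $C_P$.

So $0\in C_P$ for some $P$. Then the points $e^{2i\theta}$ do not lie in an open half of the unit circle, so every closed half contains one of them. Given a unit vector $e^{i\theta_0}$, apply this to the half centered at $e^{2i\theta_0}$: there is $e^{i\theta}\in A_P$ with $\theta-\theta_0\in[-\frac\pi4,\frac\pi4]$ modulo $\pi$, and since $A_P=-A_P$ we may take this modulo $2\pi$. Thus in every direction the section contains a point whose component in that direction is at least $M\cos\frac\pi4$, and so it contains $D(0,M/\sqrt2)$.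

The condition $0\in C_P$ says that $A_P$ carries a probability measure $\mu$ with $\int e^{2i\theta}d\mu=0$. In higher dimension there are more planes to choose from, and we can ask that several such integrals vanish for the same $\mu$. Two steps then need a general form: the passage from vanishing integrals to short gaps, and the topological obstruction.

\section{Measures on the circle with vanishing moments}\label{sec:circle}

For a Borel probability measure $\mu$ on $\mathbb{R}/2\pi\mathbb{Z}$, the \emph{moment of order $k$} is $\int e^{ik\theta}d\mu(\theta)$. A rotation by $t$ multiplies it by $e^{ikt}$ and a reflection conjugates it, so for a measure on the unit circle of a Euclidean plane the vanishing of a moment does not depend on the basis. The support $\operatorname{supp}\mu$ is the smallest closed set of full measure.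

The model is the uniform measure on the vertices of a regular $m$-gon. If the vertices are $\theta_j=\theta_0+2\pi j/m$, then
\begin{equation}\label{eq:geom}
\frac1m\sum_{j=0}^{m-1}e^{ik\theta_j}=\frac{e^{ik\theta_0}}{m}\sum_{j=0}^{m-1}\big(e^{2\pi ik/m}\big)^j=0\qquad(1\le|k|\le m-1),
\end{equation}
and the gaps in the support have length exactly $2\pi/m$. The next lemma says that this is the extreme case.

\begin{lemma}\label{lem:gap}
Let $m\ge2$ and let $\mu$ be a probability measure on $\mathbb{R}/2\pi\mathbb{Z}$ whose moments of orders $1,\dots,m-1$ vanish. If $\operatorname{supp}\mu$ misses an open arc of length $2\pi/m$, then $\mu$ is the uniform measure on the vertices of a regular $m$-gon, two of which are the endpoints of that arc. In particular, every closed arc of length $2\pi/m$ meets $\operatorname{supp}\mu$.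
\end{lemma}

The hypothesis says that $\mu$ integrates every trigonometric polynomial of degree at most $m-1$ to its mean value. So we look for such a polynomial $F$ with mean $0$ that is at most $0$ off the arc $(-\frac\pi m,\frac\pi m)$; then $\mu$ must live on the zeros of $F$. Testing with the model measure shows that $F$ has to vanish on the vertex set $Z=\{(2j+1)\pi/m\}$, doubly at the $m-2$ vertices where it does not change sign. This suggests dividing $1+\cos m\theta$, which has a double zero at every vertex, by a factor with simple zeros at $\pm\pi/m$.

\begin{proof}
Rotate so that the arc is $(-\frac\pi m,\frac\pi m)$, and let $Z=\{(2j+1)\pi/m:0\le j\le m-1\}$. Since $\cos m\theta$ is a polynomial of degree $m$ in $x=\cos\theta$, we have $1+\cos m\theta=p(\cos\theta)$ with $\deg p=m$. The polynomial $p$ is nonnegative on $[-1,1]$ and vanishes at the interior point $x_0=\cos\frac\pi m$, so $x_0$ is a multiple root. Therefore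
\[
F(\theta)=\frac{1+\cos m\theta}{\cos\theta-\cos\frac{\pi}{m}}
\]
is a polynomial of degree $m-1$ in $\cos\theta$ that still vanishes where $\cos\theta=x_0$. (For $m=2$ it is $2\cos\theta$; for $m=3$ it is $4(x+1)(x-\frac12)=2\cos2\theta+2\cos\theta$.) Write $F=\sum_{|k|\le m-1}a_ke^{ik\theta}$.

The function $F$ vanishes on $Z$: at $\pm\frac\pi m$ by what was just said, and at the other points because the numerator vanishes and the denominator does not. Off $Z$ the numerator is positive, and off $[-\frac\pi m,\frac\pi m]$ the denominator is negative. So on the complement of the open arc $F\le0$, with equality exactly on $Z$.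

Averaging $F$ over $Z$ and using \eqref{eq:geom} gives $a_0=0$. The moments of $\mu$ of orders $-1,\dots,-(m-1)$ are conjugate to those of positive order and vanish too, so $\int F\,d\mu=a_0=0$. As $F$ is continuous and $F\le0$ on $\operatorname{supp}\mu$, it vanishes on $\operatorname{supp}\mu$, and $\operatorname{supp}\mu\subset Z$.

Let $w_j$ be the mass at $(2j+1)\pi/m$ and let $\hat w_k=\sum_jw_je^{2\pi ijk/m}$. The moment of order $k$ is $e^{ik\pi/m}\hat w_k$, so $\hat w_k=0$ for $1\le k\le m-1$, while $\hat w_0=1$. Fourier inversion gives $w_j=\frac1m\sum_{k=0}^{m-1}\hat w_ke^{-2\pi ijk/m}=\frac1m$.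

For the last claim, if a closed arc of length $2\pi/m$ missed the support, so would its interior, and then its endpoints would belong to the support.
\end{proof}

Recall that the support function of a compact convex set $Q$ in a plane is $h_Q(v)=\max_{x\in Q}\langle x,v\rangle$, and that $Q'\subset Q$ if and only if $h_{Q'}(v)\le h_Q(v)$ for all unit $v$.

\begin{corollary}\label{cor:inner}
Let $Q$ be a compact convex subset of a disk $D(c,M)$, $M>0$, in a plane $P$, and let $A=\{u\in S(P):c+Mu\in Q\}$ be the contact set. Let $m\ge3$ and suppose that $A$ carries a probability measure $\mu$ whose moments of orders $1,\dots,m-1$ vanish. Then at least one of the following holds: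
\begin{enumerate}
\item[(i)] $Q\supset D(c,\rho)$ for some $\rho>M\cos\frac{\pi}{m}$;
\item[(ii)] $Q$ contains a regular $m$-gon inscribed in the circle $\partial D(c,M)$.
\end{enumerate}
In both cases $D(c,M\cos\frac{\pi}{m})\subset Q\subset D(c,M)$.
\end{corollary}

\begin{proof}
Let $q=\min_{v\in S(P)}\max_{u\in\operatorname{supp}\mu}\langle u,v\rangle$. Since $Mu\in Q-c$ for $u\in\operatorname{supp}\mu$, we have $h_{Q-c}(v)\ge Mq$ for every unit $v$. If $q>\cos\frac\pi m$, this gives (i) with $\rho=Mq$. Otherwise there is $v$ such that every point of $\operatorname{supp}\mu$ makes an angle at least $\frac\pi m$ with $v$, so the support misses the open arc of length $2\pi/m$ centered at $v$. By Lemma~\ref{lem:gap} the support is the vertex set of a regular $m$-gon, and (ii) follows because $Q$ is convex. The inscribed disk of the polygon in (ii) is $D(c,M\cos\frac\pi m)$.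
\end{proof}

\section{Moments as sections of line bundles}\label{sec:topology}

As the plane varies, the moment of order $k$ is not a number, since no basis can be chosen for all planes at once. It is an element of a complex line that depends on the plane, and the twisting of these lines is what forces zeros.

\subsection*{The bundles $L^{\otimes k}$}
Let $n\ge3$ and let $G$ be the Grassmannian of oriented planes in $\mathbb{R}^n$, a compact manifold of dimension $2(n-2)$. A \emph{frame} of $P\in G$ is a positively oriented orthonormal basis $(e_1,e_2)$. Near any $P_0$ there is a continuous choice of frames: project a frame of $P_0$ orthogonally to $P$ and orthonormalize. Let $J$ be the rotation of $P$ by $+90^\circ$, so $Je_1=e_2$. Letting $i$ act as $J$ makes $P$ a complex line $L_P$, and these lines form a complex line bundle $L$ over $G$. A vector $u\in P$ equals $z\cdot e_1$ with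
\[
z=\langle u,e_1\rangle+i\langle u,e_2\rangle .
\]
For $k\ge1$ the line $L_P^{\otimes k}$ has the basis vector $e_1^{\otimes k}$, and $u^{\otimes k}$ has coordinate $z^k$. Rotating the frame by $t$ replaces $e_1$ by $e^{it}\cdot e_1$ and multiplies coordinates in $L_P^{\otimes k}$ by $e^{-ikt}$. Hence $\langle v,c\rangle=\bar v c$, computed in coordinates, is a well-defined Hermitian product on $L_P^{\otimes k}$; on direct sums we add these products. For a probability measure $\mu$ on $S(P)$ the vector $\int u^{\otimes k}d\mu(u)\in L_P^{\otimes k}$ has coordinate $\int z^kd\mu$, the moment of order $k$ of Section~\ref{sec:circle}, and we give it the same name.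

We use the following standard facts about Chern classes $c_j(W)\in H^{2j}(X;\mathbb{Q})$ of a complex vector bundle $W$ over a compact manifold $X$. They are natural under restriction. If $W$ has rank $r$ and a nowhere zero continuous section, then $c_r(W)=0$. For line bundles, $c_r(L_1\oplus\dots\oplus L_r)=c_1(L_1)\cdots c_1(L_r)$ and $c_1(L_1\otimes L_2)=c_1(L_1)+c_1(L_2)$. On $\mathbb{CP}^{n-1}$ the tautological bundle $\mathcal{O}(-1)$, whose fiber over $[z]$ is the line $\mathbb{C}z$, has $c_1=-\xi$ with $\xi$ the hyperplane class, and $\xi^{n-2}$ evaluated on a smooth hypersurface is its degree.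

\begin{lemma}\label{lem:chern}
If $k_1,\dots,k_{n-2}\ge1$ are integers, then $W=\bigoplus_{j=1}^{n-2}L^{\otimes k_j}$ has no nowhere zero continuous section.
\end{lemma}

\begin{proof}
For $P\in G$ define $\phi_P:P\to\mathbb{C}^n$ by $\phi_P(u)=u-iJu$. This map is real-linear and injective, and $\phi_P(Ju)=Ju+iu=i\phi_P(u)$. So $\phi_P$ is a complex-linear isomorphism of $L_P$ onto a complex line $\ell(P)\subset\mathbb{C}^n$, spanned by $e_1-ie_2$ for any frame of $P$.

Let $X=\{[z]\in\mathbb{CP}^{n-1}:\sum z_j^2=0\}$. It is a hypersurface of degree $2$, smooth because the gradient $2z$ vanishes only at $z=0$. For $z=a-ib$ with $a,b\in\mathbb{R}^n$,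
\[
\sum z_j^2=|a|^2-|b|^2-2i\langle a,b\rangle .
\]
So a nonzero $z$ represents a point of $X$ if and only if a positive multiple of $(a,b)$ is an orthonormal pair. Hence $\ell$ maps $G$ onto $X$. It is injective: the vectors of norm $\sqrt2$ in $\ell(P)$ are the $\phi_P(u)=u-iJu$ with $u\in S(P)$, and any of them gives back a frame $(u,Ju)$ of $P$. A continuous bijection of compact Hausdorff spaces is a homeomorphism, so $G$ is identified with $X$, and the maps $\phi_P$ identify $L$ with $\mathcal{O}(-1)|_X$. Therefore $c_1(L)=-\xi|_X$ and
\[
c_{n-2}(W)=\prod_{j=1}^{n-2}k_j\,c_1(L)=(-1)^{n-2}k_1\cdots k_{n-2}\;\xi^{n-2}|_X ,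
\]
which takes the value $\pm2k_1\cdots k_{n-2}\ne0$ on the fundamental class of $X$.
\end{proof}

For $n=3$ we have $G=S^2$ and $L$ is the tangent bundle; $k_1=1$ is the hairy ball theorem and $k_1=2$ is the nonexistence of line fields used in Section~\ref{sec:three}. The assumption $k_j\ge1$ is needed: $L^{\otimes0}$ is trivial, and the moment of order $0$ is always $1$.

\subsection*{Set-valued sections}
The ellipsoid example shows that the measures at our disposal do not depend continuously on $P$. What survives is convexity and stability under limits. We regard a measure on $S(P)$ as a measure on $S^{n-1}$. Recall that $\mu_i\to\mu$ \emph{weakly} if $\int f\,d\mu_i\to\int f\,d\mu$ for all continuous $f$, that every sequence of probability measures on $S^{n-1}$ has a weakly convergent subsequence, and that $\liminf\mu_i(U)\ge\mu(U)$ for open $U$ when $\mu_i\to\mu$ weakly.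

\begin{definition}\label{def:field}
A \emph{field of measures} assigns to each $P\in G$ a nonempty convex set $\mathcal{N}_P$ of probability measures on $S(P)$, with \emph{closed graph}: if $P_i\to P$, $\mu_i\in\mathcal{N}_{P_i}$ and $\mu_i\to\mu$ weakly, then $\mu\in\mathcal{N}_P$.
\end{definition}

\begin{proposition}\label{prop:vanish}
Let $\mathcal{N}^{(1)},\dots,\mathcal{N}^{(s)}$ be fields of measures and let $I_1,\dots,I_s$ be finite sets of positive integers with $\sum_j|I_j|\le n-2$. Then there are $P\in G$ and $\mu_j\in\mathcal{N}^{(j)}_P$ such that the moment of $\mu_j$ of order $k$ vanishes for all $k\in I_j$ and all $j=1,\dots,s$.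
\end{proposition}

\begin{proof}
Adding elements to $I_1$ only strengthens the conclusion, so we may assume $\sum_j|I_j|=n-2$. Let $W=\bigoplus_j\bigoplus_{k\in I_j}L^{\otimes k}$ and
\[
C_P=\Big\{\Big(\int u^{\otimes k}d\mu_j(u)\Big)_{j,\ k\in I_j}:\ \mu_j\in\mathcal{N}^{(j)}_P\Big\}\subset W_P .
\]
We must show that $0\in C_P$ for some $P$. Each $C_P$ is nonempty, and it is convex because the moments depend linearly on the measures.

\emph{Claim: if $P_i\to P$ and $c_i\in C_{P_i}$, then a subsequence of $(c_i)$ converges in $W$ to an element of $C_P$.} Let $c_i$ come from measures $\mu_{j,i}$. Pass to a subsequence with $\mu_{j,i}\to\mu_j$ weakly for every $j$; then $\mu_j\in\mathcal{N}^{(j)}_P$. Take a continuous frame $(e_1,e_2)$ near $P$, fix $j$ and $k\in I_j$, and put $f_i(u)=(\langle u,e_1(P_i)\rangle+i\langle u,e_2(P_i)\rangle)^k$ on $S^{n-1}$; let $f$ be the same function for $P$. The $(j,k)$ coordinate of $c_i$ is $\int f_i\,d\mu_{j,i}$, and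
\[
\Big|\int f_i\,d\mu_{j,i}-\int f\,d\mu_j\Big|\le\sup_{S^{n-1}}|f_i-f|+\Big|\int f\,d\mu_{j,i}-\int f\,d\mu_j\Big|\longrightarrow0 .
\]
This proves the claim. With $P_i=P$ it shows that $C_P$ is compact.

Suppose that $0\notin C_P$ for all $P$. Fix $P_0$ and let $v_0$ be the point of the compact convex set $C_{P_0}$ nearest to $0$. Then $\operatorname{Re}\langle v_0,c\rangle\ge|v_0|^2>0$ for all $c\in C_{P_0}$. Extend $v_0$ to a continuous section $v$ of $W$ near $P_0$ by keeping its coordinates constant in a continuous frame. Then
\begin{equation}\label{eq:positive}
\operatorname{Re}\langle v(P),c\rangle>0\qquad\text{for all }c\in C_P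
\end{equation}
holds for all $P$ in a neighborhood of $P_0$. Otherwise there would be $P_i\to P_0$ and $c_i\in C_{P_i}$ with $\operatorname{Re}\langle v(P_i),c_i\rangle\le0$, and the claim would give $c\in C_{P_0}$ with $\operatorname{Re}\langle v_0,c\rangle\le0$.

Cover $G$ by finitely many such neighborhoods $U_\alpha$ with sections $v_\alpha$, take a continuous partition of unity $(\varphi_\alpha)$ subordinate to the cover, and put $v=\sum_\alpha\varphi_\alpha v_\alpha$. For $c\in C_P$ the number $\operatorname{Re}\langle v(P),c\rangle$ is a convex combination of positive numbers, so \eqref{eq:positive} holds for every $P\in G$. As $C_P\neq\emptyset$, the section $v$ is nowhere zero. This contradicts Lemma~\ref{lem:chern}.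
\end{proof}

\begin{remark}
Both conditions in Definition~\ref{def:field} are needed, because the moments of a point mass $\delta_u$ have modulus $1$. The sets $\{\delta_u:u\in S(P)\}$ have closed graph but are not convex. The one-point sets $\{\delta_{u(P)}\}$, for an arbitrary choice of $u(P)\in S(P)$, are convex, so by the proposition they cannot have closed graph.
\end{remark}

The fields we need consist of measures on contact sets.

\begin{lemma}\label{lem:fields}
For $P\in G$ let $A_P\subset S(P)$ be compact, and assume that $u_i\in A_{P_i}$, $P_i\to P$, $u_i\to u$ imply $u\in A_P$. Consider the set of all probability measures supported in $A_P$; its subset defined by $\int u\,d\mu(u)=0$; and its subset of measures invariant under $u\mapsto-u$. Each of the three is a field of measures provided it is nonempty for every $P$.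
\end{lemma}

\begin{proof}
Convexity is immediate, as the extra conditions are linear in $\mu$. Let $P_i\to P$, $\operatorname{supp}\mu_i\subset A_{P_i}$, $\mu_i\to\mu$ weakly, and $u\in\operatorname{supp}\mu$. For every open $U\ni u$ we have $\liminf\mu_i(U)\ge\mu(U)>0$, so $U$ meets $A_{P_i}$ for all large $i$. Hence there are $u_i\in A_{P_i}$ with $u_i\to u$, and $u\in A_P$. The extra conditions have the form $\int f\,d\mu=0$ for continuous $f$ (the coordinate functions, respectively all odd functions), so they pass to weak limits.
\end{proof}

\section{Upper bounds}\label{sec:upper}

Proposition~\ref{prop:vanish} removes $n-2$ moments. In setting (O) this is exactly the range $1,\dots,n-2$ that Corollary~\ref{cor:inner} requires for $m=n-1$. In the other two settings some moments vanish for free: the odd ones by symmetry in (S), and the first one in (F) if the enclosing disk is chosen to be the smallest one. We first check that the contact sets are stable under limits.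

Recall that the Hausdorff distance of two compact sets is the least $\delta$ such that each lies in the closed $\delta$-neighborhood of the other. A \emph{continuous family} assigns to each $P\in G$ a compact convex set $Q_P\subset P$, not a single point, that depends continuously on $P$ in the Hausdorff distance.

\begin{lemma}\label{lem:sections}
If $K\subset\mathbb{R}^n$ is a convex body with $0$ in its interior, then $Q_P=P\cap K$ is a continuous family.
\end{lemma}

\begin{proof}
Since $0$ is an interior point, the radial function $r(u)=\max\{t:tu\in K\}$ is positive and continuous on $S^{n-1}$; it is the reciprocal of the gauge of $K$, a finite convex function. Let $P_i\to P$, and let $R_i:P\to P_i$ be the linear isometries given by a continuous frame, so that $\sup_{u\in S(P)}|R_iu-u|\to0$. The points of $Q_P$ are the $s\,r(u)u$ and the points of $Q_{P_i}$ are the $s\,r(R_iu)R_iu$, with $s\in[0,1]$ and $u\in S(P)$. Corresponding points are at distance at most $|r(R_iu)-r(u)|+(\max r)|R_iu-u|$, which tends to $0$ uniformly in $u$ because $r$ is uniformly continuous.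
\end{proof}

This is the only place in the upper bounds where the interior point is used.

\begin{lemma}\label{lem:circum}
Let $Q$ be a compact convex set in a plane $P$, not a single point. Among the disks in $P$ containing $Q$ there is exactly one, $D(c,M)$, of smallest radius, and $0$ lies in the convex hull of its contact set $A=\{u\in S(P):c+Mu\in Q\}$.
\end{lemma}

\begin{proof}
The function $c\mapsto\max_{x\in Q}|x-c|$ is continuous and tends to infinity with $|c|$, so it attains a minimum $M$, and $M>0$. If $D(c,M)$ and $D(c',M)$ both contain $Q$, the parallelogram law gives, for $x\in Q$,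
\[
\Big|x-\frac{c+c'}2\Big|^2=\frac{|x-c|^2+|x-c'|^2}{2}-\frac{|c-c'|^2}4\le M^2-\frac{|c-c'|^2}{4},
\]
so $c=c'$ by minimality.

The set $A$ is compact, and nonempty since $\max_{x\in Q}|x-c|=M$ is attained. Its convex hull is compact. If it does not contain $0$, there are a unit vector $w\in P$ and $\eta>0$ with $\langle u,w\rangle\ge\eta$ on $A$. We show that moving the center in the direction $w$ allows a smaller disk. There is $\delta>0$ such that $\langle x-c,w\rangle\ge M\eta/2$ for all $x\in Q$ with $|x-c|\ge M-\delta$; otherwise a limit of counterexamples with $\delta\to0$ would be a point $c+Mu$, $u\in A$, with $\langle u,w\rangle\le\eta/2$. For such $x$ and $t>0$ we have $|x-c-tw|^2\le M^2-tM\eta+t^2$, and for the other $x\in Q$ we have $|x-c-tw|\le M-\delta+t$. For $0<t<\min(M\eta,\delta)$ both bounds give a radius less than $M$, a contradiction.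
\end{proof}

\begin{lemma}\label{lem:contact}
Let $(Q_P)$ be a continuous family, and let $D(c(P),M(P))$ be either, for all $P$, the smallest disk centered at $0$ that contains $Q_P$, or, for all $P$, the smallest disk that contains $Q_P$. Then $c$ and $M$ are continuous, and the contact sets $A_P=\{u\in S(P):c(P)+M(P)u\in Q_P\}$ are nonempty and satisfy the hypothesis of Lemma~\ref{lem:fields}.
\end{lemma}

\begin{proof}
Let $P_i\to P$. In the first case $c=0$, and $M(P)=\max_{x\in Q_P}|x|$ changes by at most the Hausdorff distance. In the second case let $c_i'$ be the orthogonal projection of $c(P)$ to $P_i$. Then $c_i'\to c(P)$ and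
\[
M(P_i)\le\max_{x\in Q_{P_i}}|x-c_i'|\longrightarrow\max_{x\in Q_P}|x-c(P)|=M(P).
\]
So the radii $M(P_i)$ are bounded, and so are the centers $c(P_i)$, which lie within $M(P_i)$ of $Q_{P_i}$. Let $(c^*,M^*)$ be the limit of a subsequence. Then $c^*\in P$ and $M^*\le M(P)$. Every $x\in Q_P$ is a limit of points $x_i\in Q_{P_i}$, and $|x_i-c(P_i)|\le M(P_i)$, so $Q_P\subset D(c^*,M^*)$. By Lemma~\ref{lem:circum}, $(c^*,M^*)=(c(P),M(P))$. As this holds for every convergent subsequence, $c$ and $M$ are continuous.

In both cases $A_P$ is compact and nonempty. If $u_i\in A_{P_i}$ and $u_i\to u$, then the points $c(P_i)+M(P_i)u_i\in Q_{P_i}$ converge to $c(P)+M(P)u$, and their distance to the closed set $Q_P$ tends to $0$. Hence $u\in A_P$.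
\end{proof}

Let $K$ be a convex body with $0$ in its interior and $Q_P=P\cap K$. For each of the three types (F), (O), (S), the last only if $K=-K$, we fix an enclosing disk $D_P=D(c(P),M(P))$ with contact set $A_P$, a set $\mathcal{N}_P$ of probability measures on $A_P$, and for $m\ge3$ ($m$ even for type (S)) an index set $I(m)$:
\begin{center}
\begin{tabular}{lllll}
type & disk $D_P$ & $\mathcal{N}_P$ & $I(m)$ & $|I(m)|$\\
\hline
(F) & smallest & $\int u\,d\mu=0$ & $\{2,3,\dots,m-1\}$ & $m-2$\\
(O) & smallest centered at $0$ & all measures & $\{1,2,\dots,m-1\}$ & $m-1$\\
(S) & smallest centered at $0$ & invariant under $u\mapsto-u$ & $\{2,4,\dots,m-2\}$ & $\frac m2-1$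
\end{tabular}
\end{center}

\begin{lemma}\label{lem:table}
For each type, $\mathcal{N}$ is a field of measures. If the moments of $\mu\in\mathcal{N}_P$ of all orders in $I(m)$ vanish, then its moments of orders $1,\dots,m-1$ vanish.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:sections}, \ref{lem:contact} and \ref{lem:fields} it suffices for the first claim to see that $\mathcal{N}_P\ne\emptyset$. For (O) take $\delta_u$ with $u\in A_P$. For (S), $A_P=-A_P$, so take $\frac12(\delta_u+\delta_{-u})$. For (F), Lemma~\ref{lem:circum} gives $0=\sum_l\alpha_lu_l$ as a convex combination of points $u_l\in A_P$; take $\sum_l\alpha_l\delta_{u_l}$.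

For the second claim there is nothing to prove for (O). For (F) the missing order is $1$, and the moment of order $1$ is $\int u\,d\mu=0$. For (S) the missing orders are odd, since $m$ is even, and for odd $k$ the substitution $u\mapsto-u$ shows that the moment equals its own negative.
\end{proof}

Since Proposition~\ref{prop:vanish} handles several fields, the budget of $n-2$ moments can be shared among several bodies.

\begin{theorem}\label{thm:simul}
Let $K_1,\dots,K_s\subset\mathbb{R}^n$ be convex bodies with $O$ in all interiors, and let $m_1,\dots,m_s\ge3$ be integers. Assign to each $j$ a type and a cost $p_j$: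
\[
\textup{(F)}\ \ p_j=m_j-2;\qquad \textup{(O)}\ \ p_j=m_j-1;\qquad \textup{(S)}\ \ p_j=\tfrac{m_j}{2}-1,
\]
where type \textup{(S)} is allowed only if $K_j$ is symmetric about $O$ and $m_j$ is even. If $\sum_jp_j\le n-2$, then there are a single plane $P\ni O$ and disks $D_1,\dots,D_s\subset P$, with $D_j$ centered at $O$ for the types \textup{(O)} and \textup{(S)}, such that
\[
D_j^{\cos(\pi/m_j)}\subset P\cap K_j\subset D_j\qquad(j=1,\dots,s).
\]
\end{theorem}

\begin{proof}
Let $\mathcal{N}^{(j)}$ be the field of Lemma~\ref{lem:table} for $K_j$ and its type, and let $I_j=I(m_j)$, so $|I_j|=p_j$. Proposition~\ref{prop:vanish} gives $P$ and $\mu_j\in\mathcal{N}^{(j)}_P$ whose moments of orders in $I_j$ vanish. By Lemma~\ref{lem:table} the moments of $\mu_j$ of orders $1,\dots,m_j-1$ vanish. Apply Corollary~\ref{cor:inner} to $P\cap K_j$, its disk $D_j$ from the table, and $\mu_j$.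
\end{proof}

For one body the whole budget is available, and $p=n-2$ holds exactly for the values of $m$ in \eqref{eq:m}. Keeping the full conclusion of Corollary~\ref{cor:inner} in the proof above, we obtain the following.

\begin{corollary}\label{cor:single}
Fix a setting, let $m$ be as in \eqref{eq:m}, and assume $m\ge3$. Let $K\subset\mathbb{R}^n$ be a convex body with $O$ in its interior, symmetric about $O$ in \textup{(S)}. Then there are a plane $P\ni O$ and a disk $D(c,M)\subset P$, with $c=O$ in \textup{(O)} and \textup{(S)}, such that $D(c,M\cos\frac\pi m)\subset P\cap K\subset D(c,M)$ and, moreover, $P\cap K$ contains a disk $D(c,\rho)$ with $\rho>M\cos\frac\pi m$ or a regular $m$-gon inscribed in $\partial D(c,M)$.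
\end{corollary}

So a body whose best section has ratio exactly $\sec\frac\pi m$ has a section containing a regular $m$-gon inscribed in its enclosing circle.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix a setting, let $m$ be as in \eqref{eq:m}, and put $\lambda_0=\sec\frac\pi m$. Call the two quantities in the corresponding line the disk quantity (in $\mathbb{R}^n$) and the ellipse quantity (in $\mathbb{R}^{n-1}$).

Let $\lambda<\lambda_0$ be finite. By Proposition~\ref{prop:polytopes} with $d=n-1$, where in (O) we choose $T>d\lambda$, the number $\lambda$ is not admissible for the ellipse quantity. By Corollary~\ref{cor:transfer} it is not admissible for the disk quantity either. If $m=2$, which happens only in (O) with $n=3$, then $\lambda_0=+\infty$ and both quantities are $+\infty$.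

If $m\ge3$, Corollary~\ref{cor:single} shows that $\lambda_0$ is admissible for the disk quantity, with $E=D(c,M\cos\frac\pi m)$ in \eqref{eq:squeeze}. By Corollary~\ref{cor:transfer} it is admissible for the ellipse quantity. So both minima exist and equal $\lambda_0-1$.
\end{proof}

\begin{remark}
The lower bounds show that the number $n-2$ in Proposition~\ref{prop:vanish} cannot be raised. If it held with $n-1$, then $I=\{1,\dots,n-1\}$ and the field of type (O) would make $\sec\frac\pi n$ admissible for $\varepsilon_3(n,2)$, although $\sec\frac\pi n<\sec\frac\pi{n-1}$.
\end{remark}

\section{Continuous families and projections}\label{sec:proj}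

For type (F), the body $K$ entered the argument only through Lemma~\ref{lem:sections}.

\begin{corollary}\label{cor:family}
Let $(Q_P)_{P\in G}$ be a continuous family in $\mathbb{R}^n$, $n\ge3$. Then for some $P$ we have $D^{\cos(\pi/n)}\subset Q_P\subset D$, where $D$ is the smallest disk containing $Q_P$. In particular, every convex body in $\mathbb{R}^n$ has an orthogonal projection onto a plane with this property.
\end{corollary}

\begin{proof}
By Lemmas~\ref{lem:circum}, \ref{lem:contact} and \ref{lem:fields}, the probability measures on the contact sets with $\int u\,d\mu=0$ form a field of measures. Apply Proposition~\ref{prop:vanish} with $I_1=\{2,\dots,n-1\}$ and then Corollary~\ref{cor:inner} with $m=n$. For a convex body $K$ in the ball of radius $R$ about $0$, the projections $\mathrm{pr}_P(K)$ form a continuous family: they have interior points in $P$, and $|\mathrm{pr}_Px-\mathrm{pr}_{P'}x|\le R\,\|\mathrm{pr}_P-\mathrm{pr}_{P'}\|$ for $x\in K$.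
\end{proof}

For disks centered at $O$, polarity exchanges sections and projections. Recall that the polar of a set $K$ is $K^\circ=\{y:\langle x,y\rangle\le1\text{ for all }x\in K\}$. Polarity reverses inclusions, $K^{\circ\circ}=K$ for closed convex $K\ni0$, and $K\mapsto K^\circ$ is an involution on the convex bodies with $0$ in the interior that preserves symmetry about $0$.

\begin{proposition}\label{prop:proj}
Let $n\ge3$. The least $\lambda$ such that every convex body $K\subset\mathbb{R}^n$ with $O$ in its interior has a plane $P\ni O$ and a disk $D\subset P$ centered at $O$ with $D\subset\mathrm{pr}_P(K)\subset D^\lambda$ is $\sec\frac{\pi}{n-1}$. For bodies symmetric about $O$ it is $\sec\frac{\pi}{2(n-1)}$.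
\end{proposition}

\begin{proof}
Take polars inside $P$. For $x\in P$ we have $\langle x,\mathrm{pr}_Py\rangle=\langle x,y\rangle$, so the polar of $\mathrm{pr}_P(K^\circ)$ in $P$ is $P\cap K^{\circ\circ}=P\cap K$. Since $\mathrm{pr}_P(K^\circ)$ is compact, convex and contains $0$, it is in turn the polar of $P\cap K$ in $P$. The polar of $D(0,\rho)$ is $D(0,\rho^{-1})$. Hence
\[
D(0,\rho)\subset P\cap K\subset D(0,\lambda\rho)\iff D\big(0,(\lambda\rho)^{-1}\big)\subset\mathrm{pr}_P(K^\circ)\subset D(0,\rho^{-1}),
\]
and the ratio of the radii is $\lambda$ on both sides. As $K$ runs through all bodies with $0$ in the interior, or all symmetric ones, so does $K^\circ$. The two least values are therefore $1+\varepsilon_3(n,2)$ and $1+\varepsilon_3^*(n,2)$, which Theorem~\ref{thm:main} computes.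
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Apporximation of two-dimensional cross-sections} (title as printed),
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak spmj/\allowbreak 2005-16-06/\allowbreak S1061-0022-05-00889-7/\allowbreak S1061-0022-05-00889-7.pdf}

\end{thebibliography}
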